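
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}{Proposition}[section]
\newtheorem{lemma}[proposition]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem{remark}[proposition]{Remark}

\title{Connected summands of hypersurfaces in spheres}


\begin{abstract}
Suppose that a closed oriented $n$-manifold $N$ and a connected sum $N\# M$ both embed smoothly in $S^{n+1}$. Must $M$ embed in $S^{n+1}$? We show that the answer is no in every dimension $n\ge 12$, already with $N$ a product of two spheres and $M$ simply connected. The example is cut out of an explicit hypersurface whose inner side is a thickening of a complex $S^a\cup_\beta e^r\cup_\alpha e^s$, where $\beta$ has order $2$ and $\alpha$ has order $3$; the point is that $2$ and $3$ are coprime. The manifold $M$ does not even embed, topologically and locally flatly, in an integral homology sphere, although $M$ minus a disc and $M\#(-M)$ embed smoothly in $S^{n+1}$.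
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $n\ge3$. Manifolds are smooth, closed, connected and oriented and embeddings are smooth, unless something else is said. We write $N\# M$ for the oriented connected sum, $-M$ for $M$ with the opposite orientation, and $M^\circ$ for $M$ minus the interior of an $n$-disc. Homology is integral unless coefficients are indicated.

If two $n$-manifolds embed in $S^{n+1}$, so does their connected sum: put them into disjoint balls, after a reflection of one of them if the orientations require it, and join them by a thin tube. The following question, posed in \cite{DS}, asks for a converse.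

\begin{question}
If $N^n$ embeds in $S^{n+1}$ and $N\# M$ embeds in $S^{n+1}$, does $M$ embed in $S^{n+1}$?
\end{question}

The answer is yes when $N=S^n$, and also when the hypersurface $N\# M$ is in a favorable position. Suppose that the $(n-1)$-sphere separating $N^\circ$ from $M^\circ$, with the parametrization used in forming the connected sum, extends to an embedded $n$-disc in $S^{n+1}$ that meets $N\# M$ only in its boundary. Then cutting along the disc and inserting two parallel copies of it produces disjoint copies of $N$ and $M$. The question is what remains true when there is no such disc.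

Two observations speak for a positive answer. First, much of $M$ embeds whenever $N\# M$ does: $M^\circ\subset N\# M$ is a hypersurface with boundary, and its thickening $M^\circ\times[-1,1]\subset S^{n+1}$ has, after rounding, the boundary $M\#(-M)$, which therefore embeds. Second, an invariant that is additive under connected sum and vanishes on hypersurfaces of $S^{n+1}$, such as the signature when $4\mid n$, vanishes on $M$. So an obstruction must involve the top cell of $M$, and it must not be additive. We find such an obstruction. It is a clash between cup products into the top degree and two attaching maps, of orders $2$ and $3$.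

\begin{theorem}\label{thm:A}
For every $n\ge 12$ there are integers $r,s$ with $r+s=n$ and a smooth closed simply connected oriented $n$-manifold $M$ such that $N=S^r\times S^s$ embeds in $S^{n+1}$, $N\# M$ embeds in $S^{n+1}$, and $M$ does not embed in $S^{n+1}$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $n\ge 12$, let $M,N$ be the manifolds constructed below for Theorem~\ref{thm:A}, and put $M_k=M\# k(S^1\times S^{n-1})$ for $k\ge0$.
\begin{enumerate}
\item[(1)] $N\# M_k$ embeds smoothly in $S^{n+1}$ for all $k$. However, no closed topological manifold homotopy equivalent to $M_k$ has a locally flat embedding in a closed connected oriented $(n+1)$-manifold with the integral homology of $S^{n+1}$. The $M_k$ are pairwise non-homeomorphic, so for each $n\ge 12$ there are infinitely many counterexamples.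
\item[(2)] $M^\circ$ and $M\#(-M)$ embed smoothly in $S^{n+1}$.
\end{enumerate}
\end{theorem}

Thus the answer to the Question, asked for all $n\ge3$, is no. Whether there are counterexamples in the individual dimensions $3\le n\le 11$ is not decided here. Part (2) also shows that the assumption on $N$ carries weight: without it one could take $N=-M$.

Section~\ref{sec:idea} explains the idea in dimension $12$. Section~\ref{sec:classes} fixes the dimensions and the two homotopy classes. The obstruction is proved in Section~\ref{sec:obstruction}, the hypersurface $N\# M$ is built in Section~\ref{sec:P}, and Sections~\ref{sec:spheres} and~\ref{sec:M} split $N$ off. Section~\ref{sec:proofs} proves the theorems.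

\section{The idea, in dimension twelve}\label{sec:idea}

This section is a guide; the proofs start in Section~\ref{sec:classes} and do not depend on it. We write $\mathcal P^1$ for the first Steenrod power operation on mod $3$ cohomology.

\subsection*{An obstruction}
A hypersurface $V\subset S^{n+1}$ is the common boundary of two compact pieces $X$ and $Y$, and for $0<i<n$ the Mayer--Vietoris sequence says that
\[
H^i(X)\oplus H^i(Y)\cong H^i(V)\qquad\text{(any coefficients)}.
\]
The image of $H^*(X)$ in $H^*(V)$ is closed under cup products and Steenrod operations, and so is that of $H^*(Y)$. Both images vanish in degree $n$, because $V$ is a boundary in $X$ and in $Y$.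

Suppose now that $n=12$, that $H_*(V)$ is $\mathbb Z$ in degrees $0,3,5,7,9,12$ and zero otherwise, and that the operations
\[
Sq^2:H^3(V;\mathbb F_2)\to H^5(V;\mathbb F_2),\qquad \mathcal P^1:H^3(V;\mathbb F_3)\to H^7(V;\mathbb F_3)
\]
are both non-zero. Then $V$ does not embed in $S^{13}$. For if it does, each of the groups $\mathbb Z$ in degrees $3,5,7$ comes from exactly one of $X$ and $Y$. Say that $H^3$ comes from $X$. Since $Sq^2\ne0$, also $H^5$ comes from $X$, and since $\mathcal P^1\neq0$, so does $H^7$. By Poincar\'e duality the product of generators of $H^5(V)$ and $H^7(V)$ generates $H^{12}(V)$. But this product comes from $H^{12}(X)$, whose image is $0$.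

\subsection*{A hypersurface that escapes it, and a summand that does not}
Let $\beta\in\pi_4(S^3)$ be the element of order $2$ and let $\alpha\in\pi_6(S^3)$ be an element of order $3$. Let $\mathcal X\subset S^{13}$ be a thickening of the complex $S^3\cup_\beta e^5\cup_\alpha e^7$, let $\mathcal Y$ be its closed complement, and $P=\partial\mathcal X$. Both operations above are non-zero on $H^3(P)$. There is no contradiction, since by Alexander duality $H_5(P)$ and $H_7(P)$ have rank $2$: writing $x_i$ for a class that is a generator in $H_i(\mathcal X)$ and $0$ in $H_i(\mathcal Y)$, and $y_i$ for a class with the roles of $\mathcal X$ and $\mathcal Y$ exchanged, we have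
\[
H_5(P)=\mathbb Zx_5\oplus\mathbb Zy_5,\qquad H_7(P)=\mathbb Zx_7\oplus\mathbb Zy_7 .
\]
Here $x_5\cdot x_7=0=y_5\cdot y_7$, as two classes that both bound on the same side have intersection number $0$. The intersection form is unimodular, so we may choose signs with $x_5\cdot y_7=1=y_5\cdot x_7$.

We look for a summand $S^5\times S^7$ of $P$, that is, for two embedded spheres meeting once. The classes $y_5,y_7$ are represented by the belt spheres of the $7$- and $5$-handle of $\mathcal X$. The class $x_5$ is not spherical, since the $5$-cell is attached by $\beta\ne0$. But $2x_5$ is represented by a sphere: take two parallel copies of the core of the handle; their boundaries together represent $2\beta=0$, so they can be closed off. In the same way $3x_7$ is represented by a sphere. Put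
\[
E=2x_5+y_5,\qquad F=3x_7-y_7,\qquad E\cdot F=-2+3=1 .
\]
This is where coprimality enters. If we can split off a neighborhood of $E\cup F$ as $S^5\times S^7$ minus a disc, the remaining summand $M$ has $H_5$ and $H_7$ generated by the classes orthogonal to $F$ and to $E$, respectively:
\[
E'=3x_5+y_5,\qquad F'=2x_7-y_7;\qquad E'\cdot F=0,\quad E\cdot F'=0,\quad E'\cdot F'=-1 .
\]
The coefficients $2$ and $3$ have changed places. If $u$ generates $H^3(P;\mathbb F_2)$, then $Sq^2u$ comes from $\mathcal X$, so it vanishes on $y_5$, and its value on $E'$ is $3$ times its value on $x_5$, which is non-zero mod $2$. The value of $\mathcal P^1$ of a generator on $F'$ is $2$ times its value on $x_7$, which is non-zero mod $3$. So $M$ has the homology of $V$ above and carries both operations, and it does not embed.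

Three things remain. The spheres must be embedded in $P$ with suitable normal bundles; for this we build $P$ by explicit handles. The construction must be carried out in all dimensions $n\ge12$; for odd $n$ the class $\beta$ will be invisible to Steenrod operations, and $Sq^2$ is replaced by a null-homotopy. Finally, one has to see that the summand split off is exactly $S^r\times S^s$.

\section{Dimensions and two homotopy classes}\label{sec:classes}

Fix $a\ge3$ and put
\begin{equation}\label{eq:dims}
s=a+4,\qquad r\in\{a+2,\,a+3\},\qquad n=r+s,\qquad b=n-a .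
\end{equation}
Then $n$ is $2a+6$ or $2a+7$, and every $n\ge12$ occurs. We have $3\le a<r<s<b$, $r\ge5$, $s\ge7$, $b\ge9$, and
\begin{equation}\label{eq:codim}
b-s=r-a\ge2,\qquad b-r=s-a=4 .
\end{equation}

Recall that $\mathcal P^1$ raises degrees by $4$, is natural, commutes with suspension, satisfies $\mathcal P^1(uu')=(\mathcal P^1u)u'+u(\mathcal P^1u')$, and $\mathcal P^1t=t^3$ if $t$ has degree $2$. For $\gamma\in\pi_{k-1}(S^a)$ let $C_\gamma=S^a\cup_\gamma e^k$.

\begin{lemma}\label{lem:classes}
\begin{enumerate}
\item[(i)] $\pi_j(S^a)\cong\mathbb Z/2$ for $a<j\le r-1$. So there is $\beta\in\pi_{r-1}(S^a)$ with $\beta\ne0$ and $2\beta=0$.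
\item[(ii)] There is $\alpha\in\pi_{s-1}(S^a)$ with $3\alpha=0$ such that $\mathcal P^1:H^a(C_\alpha;\mathbb F_3)\to H^{s}(C_\alpha;\mathbb F_3)$ is non-zero.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $a\ge3$ one has $\pi_{a+1}(S^a)\cong\pi_{a+2}(S^a)\cong\mathbb Z/2$ \cite{Toda}, and $r-1\in\{a+1,a+2\}$. Let $\beta$ be the generator of $\pi_{r-1}(S^a)$.

(ii) We start with $a=3$. The group $Sp(2)$ has a cell structure $S^3\cup_\omega e^7\cup e^{10}$ with $\omega\in\pi_6(S^3)$, and its mod $3$ cohomology is exterior on classes $x_3,x_7$. The cohomology of $BSp(2)$ is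
\[
H^*(BSp(2);\mathbb F_3)=\mathbb F_3[q_1,q_2]\subset\mathbb F_3[t_1,t_2],\qquad q_1=t_1^2+t_2^2,\quad q_2=t_1^2t_2^2,
\]
with $t_1,t_2$ in degree $2$. Since $\mathcal P^1(t_i^2)=2t_i^4$,
\[
\mathcal P^1q_1=2(t_1^4+t_2^4)=2q_1^2-4q_2 .
\]
The cohomology suspension $H^{j+1}(BSp(2))\to H^{j+1}(\Sigma Sp(2))\cong H^j(Sp(2))$ is induced by a map of spaces. Hence it commutes with $\mathcal P^1$, and it kills products, because products vanish in a suspension. It sends $q_1,q_2$ to $x_3,x_7$ up to units. As $-4\ne0$ in $\mathbb F_3$, we get $\mathcal P^1x_3=\pm x_7\ne0$. The subcomplex $C_\omega$ contains all cells of dimension at most $7$ and there are no cells of dimension $8$, so restriction to $C_\omega$ is an isomorphism in degrees $3$ and $7$ and $\mathcal P^1\ne0$ on $H^3(C_\omega;\mathbb F_3)$.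

Since $\pi_6(S^3)\cong\mathbb Z/12$ \cite{Toda}, $\alpha_3=4\omega$ satisfies $3\alpha_3=0$. The map $C_{4\omega}\to C_\omega$ that is the identity on $S^3$ and has degree $4$ on the top cell is an isomorphism on mod $3$ cohomology, so $\mathcal P^1\ne0$ on $H^3(C_{\alpha_3};\mathbb F_3)$. For general $a$ let $\alpha=\Sigma^{a-3}\alpha_3\in\pi_{a+3}(S^a)$. Then $3\alpha=0$, $C_\alpha=\Sigma^{a-3}C_{\alpha_3}$, and $\mathcal P^1\ne0$ since it commutes with suspension.
\end{proof}

From now on $\alpha,\beta$ are fixed, and the same letters denote smooth representatives $S^{s-1}\to S^a$ and $S^{r-1}\to S^a$.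

\section{The obstruction}\label{sec:obstruction}

We extend the argument of Section~\ref{sec:idea} to all our dimensions. When $r=a+2$, the class $\beta$ is detected by $Sq^2$. When $r=a+3$, the only candidate is $Sq^3=Sq^1Sq^2$, and on $C_\beta$ it factors through $H^{a+2}(C_\beta;\mathbb F_2)=0$. What we can use in both cases is that $\beta$ dies in $V$ after composition with a generator $S^a\to V$. Then it also dies in the side $X$ that carries $H_a(V)$, and this will force $H_r(X)\ne0$.

\begin{proposition}\label{prop:obstruction}
Let $a,r,s,n$ be as in \eqref{eq:dims} and let $V$ be a closed connected oriented topological $n$-manifold such that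
\begin{enumerate}
\item[(i)] $H_*(V)$ is free; $H_a(V)\cong H_r(V)\cong H_s(V)\cong\mathbb Z$; and $H_{a+2}(V)=0$ if $r=a+3$;
\item[(ii)] $\mathcal P^1:H^a(V;\mathbb F_3)\to H^s(V;\mathbb F_3)$ is non-zero;
\item[(iii)] there is $g:S^a\to V$ such that $g_*[S^a]$ generates $H_a(V)$ and $g\circ\beta\simeq0$.
\end{enumerate}
Then $V$ has no locally flat embedding in a closed connected oriented $(n+1)$-manifold $S$ with the integral homology of $S^{n+1}$.
\end{proposition}

\begin{proof}
Suppose $V\subset S$. By Alexander duality $S\setminus V$ has two components. So $V$ is two-sided (otherwise a punctured neighborhood of the connected set $V$, and with it $S\setminus V$, would be connected), and a two-sided locally flat hypersurface is bicollared. Each component of $S\setminus V$ contains exactly one side of $V$. Hence the closures $X,Y$ of the components are compact connected oriented manifolds with boundary $V$. Let $i:V\to X$ be the inclusion. As $H_j(S)=0$ for $0<j\le n$, Mayer--Vietoris gives isomorphisms, induced by inclusions,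
\begin{equation}\label{eq:MV}
H_j(V)\cong H_j(X)\oplus H_j(Y),\qquad H^j(X)\oplus H^j(Y)\cong H^j(V)\qquad(0<j<n),
\end{equation}
the second with any coefficients. In particular $H_j(X)$ and $H_j(Y)$ are free for $0<j<n$, so for $1<j<n$ and every abelian group $G$
\begin{equation}\label{eq:UCT}
H^j(X;G)\cong\mathrm{Hom}(H_j(X),G),\qquad H^j(Y;G)\cong\mathrm{Hom}(H_j(Y),G).
\end{equation}
The group $H_a(V)\cong\mathbb Z$ is indecomposable. Exchanging $X$ and $Y$ if necessary, we assume $H_a(Y)=0$, so that $i_*:H_a(V)\to H_a(X)$ is an isomorphism.

\smallskip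
\emph{Step 1: $H_s(Y)=0$.} By \eqref{eq:UCT}, $H^a(Y;\mathbb F_3)=0$. So a generator of $H^a(V;\mathbb F_3)$ has the form $i^*u$ with $u\in H^a(X;\mathbb F_3)$. By (ii), $i^*\mathcal P^1u=\mathcal P^1i^*u\ne0$, so $H^s(X;\mathbb F_3)\ne0$ and hence $H_s(X)\ne0$ by \eqref{eq:UCT}. As $H_s(V)\cong\mathbb Z$, it follows that $H_s(Y)=0$.

\smallskip
\emph{Step 2: $H_r(Y)=0$.} As $H_r(V)\cong\mathbb Z$, it suffices to show $H_r(X)\ne0$. Suppose $H_r(X)=0$. The idea is to map $X$ to a space that still detects $\beta$. Let $\iota:S^a\to T$ be the Postnikov section with $\iota_*$ an isomorphism on $\pi_j$ for $j\le r-1$ and $\pi_j(T)=0$ for $j\ge r$. Let $u_T\in H^a(T;\mathbb Z)$ be the generator with value $1$ on $\iota_*[S^a]$. The corresponding map $T\to K(\mathbb Z,a)$ is the composition of a tower of principal fibrations with fibers $K(\pi_j(S^a),j)$, $a<j\le r-1$. A map from $X$ (which has the homotopy type of a CW complex) lifts through the one with index $j$ if a certain class in $H^{j+1}(X;\pi_j(S^a))$ vanishes. All these groups are zero. Indeed, by Lemma~\ref{lem:classes}(i) the coefficients are $\mathbb Z/2$.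 For $j=r-1$ the group is $H^r(X;\mathbb Z/2)=0$ by \eqref{eq:UCT}. The only other case is $j=a+1$ when $r=a+3$. Then $H_{a+2}(X)=0$ because $H_{a+2}(V)=0$, so $H^{a+2}(X;\mathbb Z/2)=0$.

By \eqref{eq:UCT} there is $u_X\in H^a(X;\mathbb Z)$ with value $1$ on the generator $(i\circ g)_*[S^a]$ of $H_a(X)$. The corresponding map $X\to K(\mathbb Z,a)$ lifts to a map $h:X\to T$, and $h^*u_T=u_X$. So $u_T$ takes the value $1$ on both $(h\circ i\circ g)_*[S^a]$ and $\iota_*[S^a]$. By the Hurewicz isomorphism $\pi_a(T)\cong H_a(T)\cong\mathbb Z$ we get $h\circ i\circ g\simeq\iota$. Consequently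
\[
h\circ i\circ(g\circ\beta)\simeq\iota\circ\beta\not\simeq0,
\]
since $\beta\ne0$, $\iota_*$ is injective on $\pi_{r-1}$ and $T$ is simply connected. This contradicts $g\circ\beta\simeq0$.

\smallskip
\emph{Conclusion.} By Steps 1 and 2 and \eqref{eq:UCT}, $H^r(Y)=H^s(Y)=0$. So generators of $H^r(V)\cong\mathbb Z$ and $H^s(V)\cong\mathbb Z$ have the form $i^*\xi$ and $i^*\zeta$. Since $r+s=n$ and homology is free, Poincar\'e duality says that $i^*\xi\cup i^*\zeta=i^*(\xi\cup\zeta)$ generates $H^n(V)$. But $V=\partial X$, so $i_*[V]=0$ in $H_n(X)$ and $\langle i^*(\xi\cup\zeta),[V]\rangle=\langle\xi\cup\zeta,i_*[V]\rangle=0$, a contradiction.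
\end{proof}

That $H_r$ and $H_s$ have rank one is essential: the hypersurface $P$ below satisfies (ii) and (iii), but $H_r(P)$ and $H_s(P)$ have rank $2$.

\section{The hypersurface $P$}\label{sec:P}

We now thicken $S^a\cup_\beta e^r\cup_\alpha e^s$ inside $S^{n+1}$. The handles must be explicit enough that we can later see parallel copies of their cores and continue them outside the handles. The simplest disc bounding an attaching sphere is a graph: given $\gamma:S^{k-1}\to S^a$, the graph of a cone on $\gamma$ over a $k$-disc in $S^b$ is a disc in $D^{a+1}\times S^b$ bounded by the graph of $\gamma$. Our handles are thickened graphs.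

\subsection{Notation common to both handles}
The letter $\gamma$ stands for $\alpha$ or $\beta$, and we put
\[
(k,l,m)=(s,r,3)\ \text{ if }\gamma=\alpha,\qquad (k,l,m)=(r,s,2)\ \text{ if }\gamma=\beta .
\]
So $\gamma:S^{k-1}\to S^a$ satisfies $m\gamma=0$, and $k+l=n$, $b=k+(l-a)$ and $l-a\ge2$ by \eqref{eq:codim}.

Let $S^{n+1}$ be the unit sphere in $\mathbb R^{a+1}\times\mathbb R^{b+1}$, with points $(\mathbf p,\mathbf q)$. Off $\mathbf q=0$ we use the diffeomorphism
\[
S^{n+1}\setminus\{\mathbf q=0\}\cong\mathbb R^{a+1}\times S^b,\qquad(\mathbf p,\mathbf q)\mapsto(\mathbf p/|\mathbf q|,\ \mathbf q/|\mathbf q|),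
\]
and write $z\in\mathbb R^{a+1}$ for the first coordinate. Put
\[
\mathcal Y_0=\{|z|\le1\}\cong D^{a+1}\times S^b,\qquad \mathcal X_0=\overline{S^{n+1}\setminus\mathcal Y_0}\cong S^a\times D^{b+1},\qquad Z_0=\partial\mathcal X_0=S^a\times S^b .
\]
A subset of $\mathbb R^{a+1}\times A$ with $A\subset S^b$ is said to lie \emph{over} $A$. Choose open sets $B_\alpha,B_\beta\subset S^b$ whose closures are disjoint and do not cover $S^b$, with diffeomorphisms $B_\gamma\cong\mathbb R^k\times\mathbb R^{l-a}$. The coordinates in $B_\gamma$ are denoted $(x,v)$.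

\subsection{The handle $H_\gamma$}\label{subsec:handle}
Let $\lambda:[0,\infty)\to[0,\infty)$ be smooth, zero near $0$, with $\lambda(t)=t$ for $t\ge\frac12$ and $\lambda(t)\le\frac12$ for $t\le\frac12$. The cone
\[
\bar\gamma:\mathbb R^k\to\mathbb R^{a+1},\qquad\bar\gamma(x)=\lambda(|x|)\,\gamma(x/|x|),
\]
is smooth, and $|\bar\gamma(x)|=|x|$ for $|x|\ge\frac12$. Put $\delta=\frac18$. The shear
\[
(x,y,v)\longmapsto\bigl(\bar\gamma(x)+\delta y,\ (x,v)\bigr),\qquad(x,y,v)\in\mathbb R^k\times\mathbb R^{a+1}\times\mathbb R^{l-a},
\]
is a diffeomorphism onto $\mathbb R^{a+1}\times B_\gamma$. So $(x,w)$ with $w=(y,v)\in\mathbb R^{l+1}$ are coordinates there, and $z=\bar\gamma(x)+\delta y$. The graph of $\bar\gamma$ over $\{v=v_0\}$ is given by $w=(0,v_0)$. Put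
\[
H_\gamma=\{|z|\le1,\ |w|\le1\}.
\]

To see that $H_\gamma$ is a handle, let $|w|\le\frac32$, so that $\delta|y|\le\frac3{16}$. If $|x|\le\frac12$, then $|z|\le\frac12+\frac3{16}<1$. If $x=t\theta$ with $|\theta|=1$ and $t\ge\frac12$, then
\begin{equation}\label{eq:monotone}
|z|=|t\gamma(\theta)+\delta y|>0\quad\text{and}\quad\tfrac12\,\partial_t|z|^2=t+\delta\,y\cdot\gamma(\theta)>0,
\end{equation}
so $|z|$ is strictly increasing in $t$, with positive derivative and limit $\infty$. Hence for $|w|\le1$ the slice $\{x:|z|\le1\}$ is $\{t\theta:0\le t\le\rho_w(\theta)\}$ with $\rho_w(\theta)$ smooth in $(\theta,w)$. By the triangle inequality $|\rho_w-1|\le\delta|y|\le\frac18$; in particular $\rho_w=1$ if $y=0$. Choose a smooth $\kappa:[0,1]\to[0,1]$ with $\kappa=0$ on $[0,\frac14]$, $\kappa(1)=1$ and $0\le\kappa'\le2$. As $1+(\rho_w-1)\kappa'\ge\frac34$,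
\[
\tau_\gamma:D^k\times D^{l+1}\to H_\gamma,\qquad(t\theta,w)\mapsto\bigl((t+(\rho_w(\theta)-1)\kappa(t))\theta,\ w\bigr)
\]
(in the coordinates $(x,w)$) is a diffeomorphism. We record three properties:
\begin{itemize}
\item $H_\gamma\cap Z_0=\tau_\gamma(S^{k-1}\times D^{l+1})$;
\item $\tau_\gamma(x,(0,v))=(\bar\gamma(x),(x,v))$, a point on the graph of $\bar\gamma$;
\item $H_\gamma$ lies over $K_\gamma=\{|x|\le2,\ |v|\le1\}\subset B_\gamma$.
\end{itemize}

\subsection{Rounding the corner}\label{subsec:corner}
Put $p=1-|z|$ and $q=|w|^2-1$. By \eqref{eq:monotone}, the map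
\[
(x,w)\mapsto(x/|x|,\ w/|w|,\ p,\ q)\qquad\text{on }\{|x|>\tfrac12,\ \tfrac12<|w|<\tfrac32\}
\]
is an injective local diffeomorphism: $q$ and $w/|w|$ determine $w$, and then $p$ and $x/|x|$ determine $|x|$. For $\eta=\frac14$ its image contains $S^{k-1}\times S^l\times(-\eta,\eta)^2$, since $|z|\le\frac{11}{16}$ at $|x|=\frac12$. This is a chart around the corner $\tau_\gamma(S^{k-1}\times S^l)=\{p=q=0\}$. In it $\mathcal X_0=\{p\le0\}$ and $H_\gamma=\{p\ge0,\ q\le0\}$. So $\mathcal X_0\cup H_\gamma$ is $\{p\le0\text{ or }q\le0\}$, with boundary $S^{k-1}\times S^l\times L$, where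
\[
L=\{p=0,\ q\ge0\}\cup\{q=0,\ p\ge0\}.
\]
\emph{Rounding} means replacing $L$ by a smooth curve $L'\subset\{p,q\ge0\}$ that agrees with $L$ except very near $0$ (Figure~\ref{fig:table}, left). A subset of the boundary that in the chart equals $A\times L$, with a submanifold $A\subset S^{k-1}\times S^l$, is rounded to $A\times L'$. There is a homeomorphism from the unrounded to the rounded hypersurface supported near the corner.

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!15] (-1.7,-1.6) rectangle (0,1.9);
\fill[gray!40] (0,-1.6) rectangle (1.9,0);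
\draw[->] (-1.7,0)--(2.2,0) node[right]{$p$};
\draw[->] (0,-1.6)--(0,2.2) node[above]{$q$};
\draw[very thick] (0,1.9)--(0,0.7) .. controls (0,0.15) and (0.15,0) .. (0.7,0)--(1.9,0);
\node at (-0.9,0.9) {$\mathcal X_0$};
\node at (0.95,-0.8) {$H_\gamma$};
\node at (1.2,1.2) {$\mathcal Y$};
\node at (0.5,0.45) {$L'$};
\end{tikzpicture}
\quad
\begin{tikzpicture}[xscale=0.7,yscale=0.62]
\filldraw[fill=gray!15] (0,5)--(0,6)--(6,6)--(6,5)--(5.4,5)--(5.4,1)--(4.6,1)--(4.6,5)--(3.4,5)--(3.4,1)--(2.6,1)--(2.6,5)--(1.4,5)--(1.4,1)--(0.6,1)--(0.6,5)--cycle;
\draw[very thick] (0.6,1)--(1.4,1) (2.6,1)--(3.4,1) (4.6,1)--(5.4,1);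
\draw[dotted] (0,2)--(6.3,2) (0,3)--(6.3,3) (0,4)--(6.3,4);
\node[below] at (1,1) {$D_1$};
\node[below] at (3,1) {$D_2$};
\node[below] at (5,1) {$D_3$};
\node[right] at (6,1.5) {straight};
\node[right] at (6,2.5) {shift in $x$};
\node[right] at (6,3.5) {turn $v_i$ to $v_0$};
\draw[->] (-0.5,1)--(-0.5,6.3) node[above]{$\mu$};
\draw (-0.6,1)--(-0.4,1) node[left=4pt]{$1$};
\draw (-0.6,5)--(-0.4,5) node[left=4pt]{$5$};
\end{tikzpicture}
\caption{Left: the $(p,q)$-plane near the corner of $\mathcal X_0\cup H_\gamma$. The shaded region together with the sliver under the thick curve $L'$ is the rounded body; $\mathcal Y$ is above $L'$. Right: for $m=3$, the table $D'\subset\mathbb R^k\times[1,6]$ of Section~\ref{sec:spheres}, shown before its upper corners are rounded. It is mapped into $B_\gamma\cong\mathbb R^k\times\mathbb R^{l-a}$ so that the height $\mu$ becomes $|v|$, and the feet become the parallel discs $D_i=D^k\times\{v_i\}$ with $|v_i|=1$. The labels describe this map.}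
\label{fig:table}
\end{figure}

\subsection{Definition and algebraic topology of $P$}
Put $\mathcal X=\mathcal X_0\cup H_\alpha\cup H_\beta$ (rounded), $\mathcal Y=\overline{S^{n+1}\setminus\mathcal X}$ and $P=\partial\mathcal X\subset S^{n+1}$, a smooth closed hypersurface. Up to rounding,
\[
P=\Bigl(Z_0\setminus\bigcup_{\gamma}\tau_\gamma(S^{k-1}\times\mathrm{int}\,D^{l+1})\Bigr)\cup\bigcup_\gamma\tau_\gamma(D^k\times S^l).
\]

\begin{lemma}\label{lem:P}
\begin{enumerate}
\item[(i)] $P$ is simply connected. For $0<i<n$ the group $H_i(P)$ is $\mathbb Z,\mathbb Z^2,\mathbb Z^2,\mathbb Z$ for $i=a,r,s,b$ and zero otherwise.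
\item[(ii)] $\mathcal P^1:H^a(P;\mathbb F_3)\to H^s(P;\mathbb F_3)$ is non-zero.
\item[(iii)] Let $g_P:S^a\to P$ be the sphere $S^a\times\mathrm{pt}$ with $\mathrm{pt}\in S^b\setminus(\overline{B}_\alpha\cup\overline{B}_\beta)$. Then $(g_P)_*[S^a]$ generates $H_a(P)\cong\mathbb Z$, and $g_P\circ\beta$ is null-homotopic in $P$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) $P$ arises from the simply connected manifold $Z_0$ by surgery on an $(s-1)$-sphere and an $(r-1)$-sphere. They have dimension at least $4$ and codimension at least $6$, so by van Kampen's theorem $P$ is simply connected.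

The handle $H_\gamma$ is attached to $\mathcal X_0\simeq S^a$ along the graph $x\mapsto(\gamma(x),(x,0))$ of $\gamma$, so
\[
\mathcal X\simeq S^a\cup_\beta e^r\cup_\alpha e^s,
\]
both cells being attached to $S^a$. Since $r,s\ge a+2$, $H_*(\mathcal X)$ is $\mathbb Z$ in degrees $0,a,r,s$ and zero otherwise. As in \eqref{eq:MV}, for $0<i<n$
\begin{equation}\label{eq:MVP}
H_i(P)\cong H_i(\mathcal X)\oplus H_i(\mathcal Y),\qquad H^i(\mathcal X)\oplus H^i(\mathcal Y)\cong H^i(P)\ \text{ (any coefficients)},
\end{equation}
and $H_i(\mathcal Y)\cong H^{n-i}(\mathcal X)$ by Alexander duality. So $H_i(\mathcal Y)$ is $\mathbb Z$ for $i=n-s=r$, $i=n-r=s$ and $i=n-a=b$, and zero for all other $i$ with $0<i<n$.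

(ii) $\mathcal X/C_\alpha\simeq S^r$ and $a+1<r<s$, so restriction $H^i(\mathcal X;\mathbb F_3)\to H^i(C_\alpha;\mathbb F_3)$ is an isomorphism for $i=a$ and $i=s$. By Lemma~\ref{lem:classes}(ii), $\mathcal P^1\ne0$ on $H^a(\mathcal X;\mathbb F_3)$. By \eqref{eq:MVP}, $H^s(\mathcal X;\mathbb F_3)\to H^s(P;\mathbb F_3)$ is injective, and the claim follows by naturality.

(iii) Since $H_a(\mathcal Y)=0$, inclusion gives $H_a(P)\cong H_a(\mathcal X)\cong H_a(\mathcal X_0)$, which is generated by $S^a\times\mathrm{pt}$.

For the null-homotopy we work in the unrounded $P$. Now $\gamma=\beta$. Let $v\in\mathbb R^{s-a}$ be a unit vector. The sphere $x\mapsto(\beta(x),(x,v))$, $x\in S^{r-1}$, bounds the disc $\tau_\beta(D^r\times\{(0,v)\})\subset P$, a parallel copy of the core. We move this sphere within $Z_0\cap P$ to $g_P\circ\beta$ in three stages.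
\begin{itemize}
\item Through $(\beta(x),(x,\mu v))$, $1\le\mu\le2$. Here $z=\bar\beta(x)$, so $y=0$, $|w|=\mu\ge1$, and we stay outside $\tau_\beta(S^{r-1}\times\mathrm{int}\,D^{s+1})$.
\item Through $(\beta(x),(tx,2v))$, $t$ going from $1$ to $0$. This lies over the complement of $K_\beta$ in $B_\beta$.
\item The second coordinate is now the constant $(0,2v)$. Move it to $\mathrm{pt}$ along a path in $S^b\setminus(K_\alpha\cup K_\beta)$. This set is connected by Alexander duality, as $K_\alpha,K_\beta$ are disjoint closed $b$-cells and $b\ge2$.
\end{itemize}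
The final map is $x\mapsto(\beta(x),\mathrm{pt})$, that is, $g_P\circ\beta$.
\end{proof}

\section{Four spheres in $P$}\label{sec:spheres}

The \emph{belt sphere} of $H_\gamma$ is $S_\gamma=\tau_\gamma(0\times S^l)\subset P$, of dimension $l$. It bounds the smooth disc $\tau_\gamma(0\times D^{l+1})$. Against it we need a $k$-sphere running $m$ times over the handle.

\begin{lemma}\label{lem:Sigma}
There is a smoothly embedded sphere $\Sigma_\gamma\subset P$ of dimension $k$, lying over $B_\gamma$, which
\begin{enumerate}
\item[(i)] meets $S_\gamma$ transversally in exactly $m$ points, all of the same sign, and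
\item[(ii)] is the boundary of a smoothly embedded $(k+1)$-disc in $S^{n+1}$.
\end{enumerate}
\end{lemma}

The sphere consists of $m$ parallel copies of the core and of a graph over a sphere with $m$ holes. The graph exists because $m\gamma=0$. The discs must carry parallel orientations, and we want (ii) in order to control normal bundles. Both are achieved by building the holed sphere from the boundary of a solid table whose feet are the discs in $S^b$ under the copies of the core.

\begin{proof}
\emph{The table.} Choose distinct unit vectors $v_1,\dots,v_m\in\mathbb R^{l-a}$ and a unit vector $v_0$, and let $e_1\in\mathbb R^k$ be a unit vector. The unit sphere of $\mathbb R^{l-a}$ is connected since $l-a\ge2$. So we can choose smooth functions $c_i:[1,6]\to\mathbb R$ and $u_i:[1,6]\to S^{l-a-1}$, $1\le i\le m$, with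
\[
\begin{array}{lll}
c_i=0,& u_i=v_i & \text{on }[1,2],\\
c_i\text{ moving from }0\text{ to }4i,\quad & u_i=v_i & \text{on }[2,3],\\
c_i=4i,& u_i\text{ moving from }v_i\text{ to }v_0\quad & \text{on }[3,4],\\
c_i=4i,& u_i=v_0& \text{on }[4,6].
\end{array}
\]
Let $D'\subset\mathbb R^k\times[1,6]$ be the table
\[
D'=\bigcup_{i=1}^m(4ie_1+D^k)\times[1,5]\ \cup\ \{|x|\le20\}\times[5,6],
\]
with all corners except those along the feet rounded inside $\{\mu>4\}$, where $\mu$ denotes the height (Figure~\ref{fig:table}, right). The table is a $(k+1)$-disc, since adding a leg to a disc does not change it up to rounding. Define $\Phi:D'\to B_\gamma\cong\mathbb R^k\times\mathbb R^{l-a}$ by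
\[
\Phi(4ie_1+x,\mu)=(x+c_i(\mu)e_1,\ \mu\,u_i(\mu))\quad\text{on the legs},\qquad\Phi(x,\mu)=(x,\mu v_0)\quad\text{for }\mu\ge4 ;
\]
the two formulas agree where both apply. The second coordinate has length $\mu$. Hence $\Phi$ is an immersion, as $\partial_\mu\Phi$ has a non-zero radial component in $\mathbb R^{l-a}$ and the $x$-derivatives span $\mathbb R^k\times0$. It is injective: the image determines $\mu$; for $\mu\le3$ the direction $v_i$ determines the leg; for $3\le\mu\le4$ the legs lie over the disjoint discs $4ie_1+D^k$; and for $\mu\ge4$ there is nothing to show. So $D=\Phi(D')\subset B_\gamma$ is an embedded $(k+1)$-disc in $\{|v|\ge1\}$, and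
\begin{equation}\label{eq:legs}
D\cap\{|v|\le2\}=\bigcup_i\{(x,\mu v_i):|x|\le1,\ 1\le\mu\le2\}.
\end{equation}
Its feet are $D_i=\{(x,v_i):|x|\le1\}$, and its only corners are along the $\partial D_i$. All feet of $D'$ lie in the plane $\mu=1$ with outward normal $-\partial_\mu$. Therefore the orientations of the $D_i$ given by $x$ all agree with one orientation of the sphere $\partial D$.

\emph{The map $g$.} Let $W=\partial D\setminus\bigcup\mathrm{int}\,D_i$, a $k$-sphere with $m$ holes. By \eqref{eq:legs}, $W\cap\{|v|\le2\}$ consists of the collars $\{(x,\mu v_i):|x|=1,\ 1\le\mu\le2\}$. On these put $g(x,\mu v_i)=\gamma(x)\in S^a$. Up to homotopy, $W$ is obtained from the collars and $m-1$ arcs joining them by attaching one $k$-cell. Extend $g$ over the arcs. The boundary of the cell runs once around each hole, and by the agreement of orientations it represents, in the simply connected space $S^a$, the class $\pm(\gamma+\dots+\gamma)=\pm m\gamma=0$. So $g$ extends to $W\to S^a$. We make it smooth without changing it on $\{|v|\le\frac74\}$.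

\emph{The sphere.} Put
\[
\Sigma_\gamma=\{(g(d),d):d\in W\}\ \cup\ \bigcup_{i=1}^m\tau_\gamma\bigl(D^k\times\{(0,v_i)\}\bigr).
\]
By the formula $\tau_\gamma(x,(0,v))=(\bar\gamma(x),(x,v))$ this is the graph over $\partial D$ of the map equal to $g$ on $W$ and to $\bar\gamma(x)$ on $D_i$. It lies in the unrounded $P$: the discs do because $(0,v_i)\in S^l$. The graph of $g$ lies in $Z_0$; over $\{|v|>1\}$ it misses $H_\gamma$, which lies over $\{|v|\le1\}$, and over the collars it has $w=(0,\mu v_i)$, so it meets $H_\gamma$ only for $\mu=1$. It misses the other handle since it lies over $B_\gamma$. In the corner chart the collars have $w/|w|=(0,v_i)$, $p=0$, $q=\mu^2-1$, and the discs have the same $w/|w|$ and $q=0$, $p=1-|x|$. The rest of the graph has $|w|\ge|v|\ge2$ and does not enter the chart. So there $\Sigma_\gamma$ is $S^{k-1}\times\{(0,v_1),\dots,(0,v_m)\}\times L$, and it is rounded to a smooth submanifold of $P$.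

\emph{Proof of (i).} In $\tau_\gamma(D^k\times S^l)$ the sphere $S_\gamma$ is $0\times S^l$ and $\Sigma_\gamma$ is the union of the discs $D^k\times\{(0,v_i)\}$; elsewhere they do not meet. So they meet transversally in the $m$ points $\tau_\gamma(0,(0,v_i))$. The signs agree because the discs carry parallel orientations.

\emph{Proof of (ii).} The unrounded $\Sigma_\gamma$ is the graph of a map $\partial D\to D^{a+1}$. We extend this map over $D$, keeping control near the feet. The part $D\cap\{|v|>1\}$ is a manifold with smooth boundary $W\cap\{|v|>1\}$. Choose a collar of the boundary, and let $\tilde g$ be the product of $g\circ(\text{projection of the collar to the boundary})$ with a smooth function to $[0,1]$ that is $1$ on the boundary and vanishes off the collar. Then $\tilde g$ is smooth with values in $D^{a+1}$, and it extends $g$. Let $\chi(\mu)$ be a smooth function to $[0,1]$ with $\chi=0$ for $\mu\le\frac54$ and $\chi=1$ for $\mu\ge\frac32$. Put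
\[
\hat g=(1-\chi(\mu))\,\bar\gamma(x)+\chi(\mu)\,\tilde g\qquad\text{on }D,\quad\mu=|v|,
\]
where $\bar\gamma(x)$ is needed only on the straight parts \eqref{eq:legs} of the legs. There $|\bar\gamma(x)|\le1$, since $|x|\le1$. As $D^{a+1}$ is convex, $\hat g$ is a smooth map $D\to D^{a+1}$. It equals $g$ on $W$, since $\bar\gamma(x)=\gamma(x)=g$ on the part of the collars with $\mu\le\frac32$, and $\hat g(x,\mu v_i)=\bar\gamma(x)$ for $\mu\le\frac54$. The graph of $\hat g$ over $D$ is an embedded disc bounded by the unrounded $\Sigma_\gamma$. Points of the graph in the corner chart have $|v|\le|w|\le\sqrt{1+\eta}<\frac54$. Hence in the chart the graph is $S^{k-1}\times\{(0,v_1),\dots,(0,v_m)\}\times\{p,q\ge0\}$. Cutting off the corner along $L'$ yields a smooth disc whose boundary is the rounded $\Sigma_\gamma$.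
\end{proof}

\begin{remark}
The disc in (ii) has $|z|\le1$ and $|w|\ge1$, so it lies in $\mathcal Y$. Thus $[\Sigma_\beta]$ and $[\Sigma_\alpha]$ vanish in $H_*(\mathcal Y)$. By (i), $\Sigma_\gamma$ has intersection number $\pm m$ in $\mathcal X$ with the disc $\tau_\gamma(0\times D^{l+1})$, so $[\Sigma_\beta]$ and $[\Sigma_\alpha]$ are $\pm2$ and $\pm3$ times a generator of $H_r(\mathcal X)$ and $H_s(\mathcal X)$. These are the classes called $2x_5$ and $3x_7$ in Section~\ref{sec:idea}, up to sign.
\end{remark}

\subsection*{The spheres $E$ and $F$}
The spheres $S_\alpha,\Sigma_\beta$ have dimension $r$, and $\Sigma_\alpha,S_\beta$ have dimension $s$. Since $\Sigma_\alpha,S_\alpha$ lie over $B_\alpha$ and $\Sigma_\beta,S_\beta$ lie over $B_\beta$, the only intersections are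
\[
\Sigma_\alpha\cdot S_\alpha=\pm3,\qquad\Sigma_\beta\cdot S_\beta=\pm2,
\]
in three and two points. Join the spheres along thin tubes around disjoint arcs in $P$ that miss all four spheres except at their ends and whose ends are not among these five points, and put
\[
E^r=\Sigma_\beta\# S_\alpha,\qquad F^s=\Sigma_\alpha\#(\pm S_\beta).
\]
Since the codimensions are at least $2$, the tubes can be chosen compatible with any orientations of the spheres. Now $E$ and $F$ meet in five points. We choose the sign, that is, the orientation of $S_\beta$, so that the contributions $\pm3$ and $\pm2$ to $E\cdot F$ have opposite signs. So $E\cdot F=\pm1$.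

The Whitney trick \cite[Thm.~6.6]{Milnor} removes a pair of intersection points of opposite signs of two submanifolds of complementary dimensions at least $3$ in a simply connected manifold, by an isotopy of one of them. We apply it twice to $E$ and $F$ in $P$, moving $E$. From now on $E$ and $F$ meet transversally in exactly one point $x_0$. Both are diffeomorphic to standard spheres, since the four spheres we started with bound smooth discs.

\section{Splitting off $S^r\times S^s$}\label{sec:M}

\begin{lemma}\label{lem:normal}
The normal bundle $\nu_E$ of $E$ in $P$ is trivial. The normal bundle $\nu_F$ of $F$ in $P$ becomes trivial after adding a trivial line bundle $\varepsilon^1$.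
\end{lemma}

The asymmetry comes from the ranks: $\nu_E$ is in the stable range and $\nu_F$, of rank $r<s=\dim F$, is not. What we need for $F$ is one step short of triviality, and it is obtained from the discs in $S^{n+1}$.

\begin{proof}
The bundles $TP$ and $TE$ are stably trivial, so $\nu_E$ is stably trivial. Its rank $s$ exceeds $\dim E=r$, so it is trivial.

For $F$, which was not moved by the Whitney trick, note that $\nu_F\oplus\varepsilon^1$ is the normal bundle of $F$ in $S^{n+1}$, because $P$ is two-sided. The spheres $\Sigma_\alpha$ and $S_\beta$ bound embedded discs in $S^{n+1}$. So their normal bundles in $S^{n+1}$ have framings: a normal framing of the disc together with the inward normal. We join these along the tube. Near the arc that defines the connected sum there are coordinates $(t,u,e)\in\mathbb R\times\mathbb R^s\times\mathbb R^r$ on $S^{n+1}$ in which the arc is $[0,1]\times0\times0$, the spheres are $\{t=0,e=0\}$ and $\{t=1,e=0\}$, and $F$ is obtained by removing $|u|<\eta'$ from both and adding the tube $\{|u|=\eta',\ 0\le t\le1,\ e=0\}$, rounded. All of this lies in $\{e=0\}=\mathbb R^{s+1}$.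 Let $\mathbf n$ be the unit normal field in $\mathbb R^{s+1}$ of this part of $F$ which equals $\partial_t$ on $t=0$. It points radially outward along the tube, so it equals $-\partial_t$ on $t=1$.

Multiply the framing of $\Sigma_\alpha$ by a constant matrix so that at $u=0$ it agrees with $(\partial_t,\partial_{e_1},\dots,\partial_{e_r})$. Two framings over a disc that agree at the center are homotopic, so we can deform the framing until it agrees with this one on a disc containing $|u|\le\eta'$ and the rounded part. Treat the framing of $S_\beta$ in the same way, with $(-\partial_t,\partial_{e_1},\dots,\partial_{e_r})$. Then $(\mathbf n,\partial_{e_1},\dots,\partial_{e_r})$ along the tube joins the two to a framing of the normal bundle of $F$ in $S^{n+1}$.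
\end{proof}

Let $U$ be a closed regular neighborhood of $E\cup F$ in $P$.

\begin{lemma}\label{lem:U}
$U$ is diffeomorphic, preserving orientations, to $(S^r\times S^s)\setminus\mathrm{int}\,D^n$.
\end{lemma}

\begin{proof}
We compare $U$ with a neighborhood in a sphere bundle over $F$. Let $Q=S(\nu_F\oplus\varepsilon^1)\to F\cong S^s$. The section $\sigma=(0,1)$ has normal bundle $\nu_F$, and the fiber $Q_0\cong S^r$ over $x_0$ meets it transversally in one point. Let $U_Q$ be a regular neighborhood of $\sigma(F)\cup Q_0$.

\emph{$U\cong U_Q$.} Choose a tubular neighborhood $T\cong D(\nu_F)$ of $F$ in $P$ that $E$ meets in the fiber $D_{x_0}$ over $x_0$. Then $E_0=E\setminus\mathrm{int}\,D_{x_0}$ is a disc, and $U$ is $T$ with an $r$-handle with core $E_0$ attached. Over a small disc $D^s\subset F$ around $x_0$ we have $T\cong D^s\times D^r$, and the attaching sphere $0\times S^{r-1}$ has a product framing coming from $D^s$. We claim that $U$ is $D(\nu_F)$ with $D^r\times D^s$ attached along this sphere with its linear parametrization and its product framing. Two things must be checked.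
\begin{itemize}
\item The linear parametrization $S^{r-1}\to\partial D_{x_0}=\partial E_0$ extends to a diffeomorphism $D^r\to E_0$. Indeed $E$ is a standard sphere, and by the disc theorem some diffeomorphism $E\to S^r$ carries $D_{x_0}$ linearly to a hemisphere.
\item The product framing extends over $E_0$ to a framing of $\nu_E$. On $D_{x_0}$ it differs from a trivialization of $\nu_E$, which exists by Lemma~\ref{lem:normal}, by a map $D^r\to O(s)$, which is homotopic to a constant. Multiply the trivialization by this constant and deform it so that it agrees with the product framing on $D_{x_0}$.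
\end{itemize}
The same description holds for $U_Q$: the complement in $Q_0$ of the fiber disc of $\sigma$ is the opposite hemisphere, and the product framing extends over all of $Q_0$ since it is pulled back from the base. So $U\cong U_Q$.

\emph{$U_Q$ is a punctured product.} $Q$ is the union of two copies $D_\pm(\nu_F)$ of $D(\nu_F)$, around the sections $(0,\pm1)$, and $U_Q$ is $D_+(\nu_F)$ together with the part of $D_-(\nu_F)$ over a disc around $x_0$. The closed complement is the part of $D_-(\nu_F)$ over the complementary disc in $S^s$, that is, $D^s\times D^r\cong D^n$ after rounding. By Lemma~\ref{lem:normal}, $\nu_F\oplus\varepsilon^1$ is trivial, so $Q\cong S^r\times S^s$.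

Since $S^r\times S^s$ has an orientation-reversing diffeomorphism, which can be isotoped to preserve a given disc, the diffeomorphism can be chosen to preserve orientations.
\end{proof}

\subsection*{The manifold $M$}
Put $N=S^r\times S^s$ and, using $\partial U\cong\partial D^n$ from Lemma~\ref{lem:U},
\[
M=(P\setminus\mathrm{int}\,U)\cup D^n .
\]
The set $P\setminus\mathrm{int}\,U$ is connected, as $E\cup F$ has codimension at least $2$. So $M$ is a smooth closed connected oriented manifold, and $P\cong N\# M$.

\begin{lemma}\label{lem:M}
\begin{enumerate}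
\item[(i)] $M$ is simply connected, and $H_*(M)$ is $\mathbb Z$ in degrees $0,a,r,s,b,n$ and zero otherwise.
\item[(ii)] $\mathcal P^1:H^a(M;\mathbb F_3)\to H^s(M;\mathbb F_3)$ is non-zero.
\item[(iii)] There is $g_M:S^a\to M$ with $(g_M)_*[S^a]$ a generator of $H_a(M)$ and $g_M\circ\beta\simeq0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $\pi_1(M)\cong\pi_1(N\# M)\cong\pi_1(P)=1$. For $0<i<n$, $H_i(P)\cong H_i(M)\oplus H_i(S^r\times S^s)$, and Lemma~\ref{lem:P}(i) gives the result.

(ii) Let $c:P\to M$ collapse the summand $N^\circ$. As $a<r<s$, $c^*$ is an isomorphism on $H^a(\,\cdot\,;\mathbb F_3)$. If $u$ generates $H^a(M;\mathbb F_3)$, then $c^*\mathcal P^1u=\mathcal P^1c^*u\ne0$ by Lemma~\ref{lem:P}(ii), so $\mathcal P^1u\ne0$.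

(iii) Put $g_M=c\circ g_P$. As $c_*$ is an isomorphism on $H_a$, the claim follows from Lemma~\ref{lem:P}(iii).
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Given $n\ge12$, choose $a,r,s$ as in \eqref{eq:dims} and let $M,N,P$ be as constructed. $N=\partial(S^r\times D^{s+1})$ embeds in $S^{n+1}$, as $S^r\times D^{s+1}$ does, and $N\# M\cong P$ is a hypersurface in $S^{n+1}$. By Lemma~\ref{lem:M}, $M$ is simply connected and satisfies the hypotheses of Proposition~\ref{prop:obstruction}; if $r=a+3$, then $H_{a+2}(M)=0$ because $a<a+2<r$. Hence $M$ does not embed in $S^{n+1}$.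
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) $S^1\times S^{n-1}$ embeds in $S^{n+1}$ as the boundary of a tubular neighborhood of a circle. So $N\# M_k\cong P\# k(S^1\times S^{n-1})$ embeds, as an ambient connected sum of hypersurfaces.

We check the hypotheses of Proposition~\ref{prop:obstruction} for $M_k$. Compared with $M$, the additional homology is $\mathbb Z^k$ in degrees $1$ and $n-1$. These degrees differ from $a,a+2,r,s$, because $a\ge3$ and $n-1\ge 2a+5>a+4=s$. This gives (i). The map $M_k\to M$ collapsing the new summands induces isomorphisms on homology and cohomology in degrees $a$ and $s$ with any coefficients, which gives (ii). For (iii), extend $g_M$ to a map $S^a\cup_\beta e^r\to M$. As $r<n$, it can be deformed off a point, hence off $k$ discs, into $M\setminus\mathrm{int}\,kD^n\subset M_k$. Its restriction to $S^a$ is homotopic to $g_M$ after collapsing to $M$, so it generates $H_a(M_k)\cong H_a(M)$, and its composition with $\beta$ is null-homotopic in $M_k$.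

The hypotheses of Proposition~\ref{prop:obstruction} concern only the homotopy type: the dimension and the orientability of a closed connected manifold are determined by its homology, and (i)--(iii) are stated in terms of homology, cohomology operations and homotopy classes of maps. So the Proposition applies to every closed topological manifold homotopy equivalent to $M_k$. Finally, $H_1(M_k)\cong\mathbb Z^k$, so the $M_k$ are pairwise non-homeomorphic.

(2) $M^\circ\cong P\setminus\mathrm{int}\,U\subset P\subset S^{n+1}$. As $P$ is two-sided, $M^\circ\times[-1,1]\subset S^{n+1}$, and its boundary, with corners rounded, is the double of $M^\circ$, which is $M\#(-M)$.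
\end{proof}

\begin{thebibliography}{9}
\bibitem{DS}
\emph{Doubly Slice Knots And The Casson-Gordon Invariants},
\url{https://www.ams.org/tran/1983-279-02/S0002-9947-1983-0709569-5/S0002-9947-1983-0709569-5.pdf}.

\bibitem{Milnor}
Milnor, \emph{Lectures on the h-cobordism theorem}.

\bibitem{Toda}
Toda, \emph{Composition methods}.
\end{thebibliography}

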